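\title{Localization of rational approximation with derivatives and the spectra of pure complex subjordan operators}

\begin{abstract}
A complex jordan operator is a sum $M+N$ of a normal operator $M$ and an operator $N$ that commutes with $M$ and has square zero. Its restrictions to invariant subspaces are the complex subjordan operators, and such a restriction is pure if it has no complex jordan part. We prove that a nonempty compact set $K\subset\mathbb C$ is the spectrum of a pure complex subjordan operator if and only if, for every open disk $D$ meeting $K$, the pairs $(r,r')$ with $r$ rational and free of poles on $K\cap\overline D$ are not uniformly dense in $C(K\cap\overline D)\oplus C(K\cap\overline D)$. The main step is a localization theorem for pairs of measures $(\mu,\nu)$ with $\int r\,d\mu+\int r'\,d\nu=0$. Its proof uses cut-off functions that are holomorphic on a Calder\'on--Zygmund exceptional set of $\nu$, multiplied together in an infinite product. For sets of zero area the condition says that every disk meeting $K$ contains a nonconstant rectifiable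 curve lying in $K$.
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, operators are bounded linear operators on nonzero complex Hilbert spaces, subspaces are closed, and $\sigma(T)$ is the spectrum of $T$.

\begin{definition}
An operator is \emph{complex jordan} if it has the form $M+N$, where $M$ is normal, $MN=NM$ and $N^2=0$. An operator $T$ is \emph{complex subjordan} if it is the restriction of a complex jordan operator to an invariant subspace. It is \emph{pure complex subjordan} if, in addition, no restriction of $T$ to a nonzero invariant subspace is complex jordan.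
\end{definition}

The case $N=0$ gives the normal operators and their restrictions, the subnormal operators. Every nonempty compact set is the spectrum of a normal operator (a diagonal operator whose entries are dense in the set), so the spectrum of a complex subjordan operator can be anything. The question becomes interesting for pure operators: \emph{which compact sets are spectra of pure complex subjordan operators?}

The smallest complex jordan operator that is not normal shows which function theory to expect:
\[
J=\begin{pmatrix} a&0\\ 1&a\end{pmatrix},\qquad r(J)=\begin{pmatrix} r(a)&0\\ r'(a)&r(a)\end{pmatrix}.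
\]
In general $r(M+N)=r(M)+r'(M)N$ for rational $r$ (Lemma~\ref{lem:calculus}), so a rational function acts through the pair $(r,r')$. For a compact set $X\subset\mathbb C$ let $\operatorname{Rat}(X)$ be the set of rational functions with no pole in $X$, and let $R_2(X)$ be the closure of
\[
\{(r,r'):\ r\in\operatorname{Rat}(X)\}
\]
in $C(X)\oplus C(X)$ with the uniform norm. Thus $R_2(X)$ is the closure of the graph of differentiation on $\operatorname{Rat}(X)$. We abbreviate $R_2(X)=C(X)\oplus C(X)$ to $R_2(X)=C\oplus C$; it means that the values of $r$ and of $r'$ on $X$ can be prescribed, up to a small error, independently of each other.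

A \emph{measure} is a finite complex Borel measure on $\mathbb C$; it is \emph{carried by} $X$ if its variation vanishes on $\mathbb C\setminus X$. For measures $\mu,\nu$ carried by $X$ we write $(\mu,\nu)\perp R_2(X)$ if
\[
\int r\,d\mu+\int r'\,d\nu=0\qquad\text{for all } r\in\operatorname{Rat}(X).
\]
By the Riesz representation theorem and the Hahn--Banach theorem, $(f,g)\in R_2(X)$ if and only if $\int f\,d\mu+\int g\,d\nu=0$ for all $(\mu,\nu)\perp R_2(X)$. In particular $R_2(X)=C\oplus C$ if and only if $(0,0)$ is the only annihilating pair.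

\begin{example}\label{ex:disconnected}
If $X$ is totally disconnected, for instance finite or a Cantor set, then $R_2(X)=C\oplus C$. Let $f,g\in C(X)$. Split $X$ into finitely many disjoint compact pieces $X_j$ of small diameter, pick $a_j\in X_j$, and let $h(z)=f(a_j)+g(a_j)(z-a_j)$ near $X_j$. Then $h$ is holomorphic near $X$ and $(h,h')$ is uniformly close to $(f,g)$ on $X$. By Runge's theorem $h$ is a uniform limit, on a compact neighborhood of $X$, of functions in $\operatorname{Rat}(X)$, and by Cauchy's estimate their derivatives converge to $h'$ uniformly on $X$.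
\end{example}

\begin{example}\label{ex:curve}
A \emph{rectifiable curve} in $X$ is a continuous map $[0,1]\to X$ of finite length. If $X$ contains a nonconstant rectifiable curve, then $R_2(X)\ne C\oplus C$. Indeed, some subarc $\gamma$ runs from a point $a$ to a point $b\ne a$. The functional $f\mapsto\int_\gamma f\,dz$ is bounded on $C(X)$, so it is given by a measure $\nu$, and $r(b)-r(a)=\int_\gamma r'\,dz$ says that the nonzero pair $(\delta_a-\delta_b,\nu)$ annihilates $R_2(X)$. This applies to every $X$ with nonempty interior. It also applies to $X=[0,1]$, although there the functions $r$, and also the functions $r'$, are dense in $C(X)$: the obstruction lies in the relation between the two components.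
\end{example}

Let $T=(M+N)|H$ have spectrum $K$. After discarding the part of the large space that $H$ does not see, the operators $f(M)+g(M)N$ with $(f,g)\in R_2(K)$ map $H$ into $H$ (Lemma~\ref{lem:B}). If $R_2(K)=C\oplus C$, the pairs $(z,0)$, $(\bar z,0)$, $(0,1)$ show that $M$, $M^*$, $N$ map $H$ into $H$, so $T$ is itself complex jordan. Hence $R_2(K)\ne C\oplus C$ is necessary for a pure operator. One expects the true condition to be local, because a set such as $[0,1]\cup\{2\}$ has $R_2\neq C\oplus C$ while near the point $2$ there is no obstruction at all. The local condition is the conjecture posed in \cite{CDO}, and our main result is that it is correct.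

\begin{theorem}\label{thm:main}
A nonempty compact set $K\subset\mathbb C$ is the spectrum of a pure complex subjordan operator if and only if $R_2(K\cap\overline D)\ne C\oplus C$ for every open disk $D$ with $D\cap K\ne\emptyset$.
\end{theorem}

The hard direction is necessity. The hypothesis $R_2(K\cap\overline D)=C\oplus C$ provides approximation by rational functions that may have poles in $K\setminus\overline D$, and such functions cannot be applied to an operator with spectrum $K$. The following theorem turns the hypothesis into a statement about $R_2(K)$.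

\begin{theorem}[Localization]\label{thm:loc}
Let $K$ be compact and let $D$ be an open disk with $R_2(K\cap\overline D)=C\oplus C$. If $(\mu,\nu)\perp R_2(K)$, then $|\mu|(D)=|\nu|(D)=0$. Hence $(f,g)\in R_2(K)$ whenever $f,g\in C(K)$ vanish on $K\setminus D$.
\end{theorem}

The conclusion does not extend to $\overline D$: for $K=[0,1]$ and $D=\{|z-2|<1\}$ the set $K\cap\overline D$ is the point $1$, so $R_2(K\cap\overline D)=C\oplus C$, while the pair $(\delta_0-\delta_1,dx)$ charges that point. The same example shows why Theorem~\ref{thm:main} tests only disks whose interior meets $K$ (the segment is the spectrum of a pure operator, see Example~\ref{ex:ops}).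

Localization yields more than necessity. If $T=(M+N)|H$ with $M+N$ acting on $\mathcal K$, we call $M+N$ a \emph{minimal extension} of $T$ if $\mathcal K$ is the closed span of the vectors $M^jM^{*k}N^lh$ with $h\in H$, $j,k\ge0$, $l\in\{0,1\}$. Every complex subjordan operator has one (Section~\ref{sec:ops}).

\begin{theorem}[Structure]\label{thm:structure}
Let $T=(M+N)|H$ be a complex subjordan operator with $\sigma(T)=K$ and with minimal extension $M+N$ on $\mathcal K$, and let $E$ be the spectral measure of $M$. If $D$ is an open disk meeting $K$ with $R_2(K\cap\overline D)=C\oplus C$, then $E(D)\mathcal K\subset H$, and $T$ is the orthogonal direct sum of $(M+N)|E(D)\mathcal K$ (complex jordan if nonzero) and an operator, possibly on $\{0\}$, whose spectrum misses $D$.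
\end{theorem}

For sets of zero area the obstruction of Example~\ref{ex:curve} is the only one. We write $|F|$ for the area of $F$.

\begin{theorem}[Zero area]\label{thm:area}
Let $X$ be compact with $|X|=0$. Then $R_2(X)=C\oplus C$ if and only if $X$ contains no nonconstant rectifiable curve. Consequently a nonempty compact set $K$ with $|K|=0$ is the spectrum of a pure complex subjordan operator if and only if, for every open disk $D$ meeting $K$, the set $K\cap D$ contains a nonconstant rectifiable curve.
\end{theorem}

Sections~\ref{sec:ops} and~\ref{sec:spectra} contain the operator theory and deduce Theorems~\ref{thm:main} and~\ref{thm:structure} from Theorem~\ref{thm:loc}. Section~\ref{sec:cauchy} shows why the usual cut-off argument does not prove Theorem~\ref{thm:loc} and repairs it for a point mass; Sections~\ref{sec:CZ} and~\ref{sec:product} give the proof. Section~\ref{sec:area} proves Theorem~\ref{thm:area}, which is not used in the other proofs.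

\section{Complex jordan operators and their invariant subspaces}\label{sec:ops}

We use the following textbook facts. A normal operator $M$ on $\mathcal K$ has a spectral measure $E$, carried by $\sigma(M)$, and a functional calculus $f\mapsto f(M)$ for bounded Borel functions on $\sigma(M)$, with $\|f(M)\|\le\sup_{\sigma(M)}|f|$ and $\mathbf 1_B(M)=E(B)$; if $f_n\to f$ pointwise and boundedly, then $f_n(M)\to f(M)$ strongly. A point $w$ lies outside $\sigma(M)$ if $E$ vanishes on an open disk about $w$, and for closed $F$ the spectrum of $M|E(F)\mathcal K$ lies in $F$. \emph{Fuglede's theorem}: an operator that commutes with $M$ commutes with $M^*$ and with every $f(M)$. \emph{Rosenblum's theorem}: if $AY=YB$ and $\sigma(A)\cap\sigma(B)=\emptyset$, then $Y=0$. Finally, if $w$ is a boundary point of $\sigma(T)$, then $T-w$ is not bounded below.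

In this section $J=M+N$ is a complex jordan operator on $\mathcal K$ and $E$ is the spectral measure of $M$. By Fuglede's theorem $N$ commutes with $M^*$, with $E$ and with every $f(M)$.

\begin{lemma}\label{lem:calculus}
We have $\sigma(J)\subset\sigma(M)$, and $r(J)=r(M)+r'(M)N$ for all $r\in\operatorname{Rat}(\sigma(M))$.
\end{lemma}

\begin{proof}
Put $\Phi(r)=r(M)+r'(M)N$. The map $\Phi$ is linear, and since $N^2=0$,
\[
\Phi(r)\Phi(s)=(rs)(M)+(rs'+r's)(M)N=\Phi(rs).
\]
Also $\Phi(1)=I$ and $\Phi(z)=J$. For $w\notin\sigma(M)$ it follows that $\Phi(1/(z-w))$ is the inverse of $\Phi(z-w)=J-w$. So $\Phi$ and $r\mapsto r(J)$ are homomorphisms that agree on the generators $z$ and $1/(z-w)$ of $\operatorname{Rat}(\sigma(M))$.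
\end{proof}

Call a subspace of $\mathcal K$ \emph{stable} (for $M$ and $N$) if it is invariant under $M$, $M^*$ and $N$. If $L\ne0$ is stable, then $M|L$ is normal and $J|L=M|L+N|L$ is complex jordan. If $H$ is $J$-invariant, the closed span of the vectors $M^jM^{*k}N^lh$ ($h\in H$, $j,k\ge0$, $l\in\{0,1\}$) is stable, because $M,M^*,N$ commute and $N^2=0$, and it contains $H$. The restriction of $J$ to it is a minimal extension of $J|H$.

\begin{lemma}\label{lem:B}
Let $J=M+N$ be a minimal extension of $T=J|H$, and let $K=\sigma(T)$. Then $\sigma(M)\subset K$, and $f(M)+g(M)N$ maps $H$ into $H$ for every $(f,g)\in R_2(K)$.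
\end{lemma}

\begin{proof}
Let $w\notin K$, $c=\|(T-w)^{-1}\|$, $0<\delta<1/c$ and $E_\delta=E(\{|z-w|<\delta\})$. On the range of $E_\delta$ the powers of $J-w$ decay like $\delta^n$, while on $H$ they cannot decay faster than $c^{-n}$. Precisely, for $x\in H$ put $x_n=(T-w)^{-n}x\in H$. By Lemma~\ref{lem:calculus} and $\|(M-w)^mE_\delta\|\le\delta^m$,
\[
\|E_\delta x\|=\|E_\delta(J-w)^nx_n\|=\bigl\|(M-w)^nE_\delta x_n+n(M-w)^{n-1}E_\delta Nx_n\bigr\|\le(\delta^n+n\delta^{n-1}\|N\|)\,c^n\|x\|,
\]
which tends to $0$ because $\delta c<1$. So $E_\delta H=0$. Since $E_\delta$ commutes with $M$, $M^*$, $N$, it kills all vectors $M^jM^{*k}N^lh$, and minimality gives $E_\delta=0$. Thus $w\notin\sigma(M)$.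

For $w\notin K$ the operator $J-w$ is therefore invertible, and $(J-w)^{-1}h=(T-w)^{-1}h\in H$ for $h\in H$, since $J-w$ maps both vectors to $h$. Hence $r(J)H\subset H$ for $r\in\operatorname{Rat}(K)$. If $(r_n,r_n')\to(f,g)$ uniformly on $K\supset\sigma(M)$, then $r_n(J)=r_n(M)+r_n'(M)N\to f(M)+g(M)N$ in norm, and the limit maps $H$ into $H$.
\end{proof}

Minimality cannot be dropped: for $M=0\oplus1$ on $\mathbb C^2$, $N=0$, $H=\mathbb C\oplus0$ we have $\sigma(M)\not\subset\sigma(T)$.

Purity forbids \emph{every} decomposition $T|L=M_1+N_1$, with $M_1$ and $N_1$ unrelated a priori to $M$ and $N$. To verify purity we need to know that they are in fact restrictions of $M$ and $N$.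

\begin{lemma}\label{lem:C}
Let $L\ne0$ be a $J$-invariant subspace such that $J|L=M_1+N_1$ is complex jordan, with $M_1$ normal, $M_1N_1=N_1M_1$, $N_1^2=0$. Then $L$ is stable, $M_1=M|L$ and $N_1=N|L$. Consequently $T=J|H$ is pure if and only if $H$ contains no nonzero stable subspace.
\end{lemma}

\begin{proof}
Let $V:L\to\mathcal K$ be the inclusion; we must show $MV=VM_1$ and $M^*V=VM_1^*$. On the space of operators $Y:L\to\mathcal K$ define $\Delta Y=MY-YM_1$ and $\Gamma Y=NY-YN_1$. These maps commute, because $M$ commutes with $N$ and $M_1$ with $N_1$. Moreover $\Gamma^2Y=N^2Y-2NYN_1+YN_1^2=-2NYN_1$, and so $\Gamma^3Y=-2(N^2YN_1-NYN_1^2)=0$. The relation $JV=V(M_1+N_1)$ reads $\Delta V=-\Gamma V$, hence $\Delta^3V=-\Gamma^3V=0$.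

Normality now lets us pass from $\Delta^3V=0$ to an intertwining of spectral measures. Let $E_1$ be the spectral measure of $M_1$, let $F,F_1$ be disjoint compact sets and $Y=E(F)VE_1(F_1)$. Then $\Delta^3Y=E(F)(\Delta^3V)E_1(F_1)=0$. Regard $Y$ as an operator from $E_1(F_1)L$ to $E(F)\mathcal K$. On such operators $\Delta$ acts through $M|E(F)\mathcal K$ and $M_1|E_1(F_1)L$, whose spectra lie in $F$ and $F_1$, so $\Delta$ is injective on them by Rosenblum's theorem. Thus $Y=0$.

Let $B$ be a Borel set, $x\in L$, $y\in\mathcal K$. The measures $\|E_1(\cdot)x\|^2$ and $\|E(\cdot)y\|^2$ are inner regular, so $E_1(B)x$ and $E(B^c)y$ are norm limits of vectors $E_1(F_1)x$ and $E(F)y$ with compact $F_1\subset B$, $F\subset B^c$. Hence $\langle VE_1(B)x,E(B^c)y\rangle=0$, that is, $E(B^c)VE_1(B)=0$. Using this for $B$ and for $B^c$ we get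
\[
VE_1(B)=E(B)VE_1(B)=E(B)V .
\]
Approximating $z$ and $\bar z$ uniformly on $\sigma(M)\cup\sigma(M_1)$ by simple functions gives $MV=VM_1$ and $M^*V=VM_1^*$. So $L$ reduces $M$, $M|L=M_1$, and $N|L=J|L-M|L=N_1$ maps $L$ into $L$. The last statement follows, because $J|L$ is complex jordan for every nonzero stable $L$.
\end{proof}

\begin{example}\label{ex:ops}
(i) \emph{A point.} If $\sigma(T)=\{a\}$, then $\sigma(M)=\{a\}$ for a minimal extension, so $M=aI$ and $T=aI+N|H$ is complex jordan. A point is not the spectrum of a pure operator, in agreement with Example~\ref{ex:disconnected}.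

(ii) \emph{The disk.} Let $M$ be multiplication by $z$ on $L^2$ of the unit circle, $N=0$, and $H=H^2$, the functions whose negative Fourier coefficients vanish. Then $T=M|H$ is the unilateral shift, with spectrum the closed unit disk. If $f$ lies in a stable subspace of $H^2$, then $\bar z^nf\in H^2$ for all $n$, so $f=0$. Thus $T$ is pure.

(iii) \emph{The segment.} On $L^2(0,1)\oplus L^2(0,1)$ let $M$ be multiplication by $x$ in both coordinates and $N(f,g)=(0,f)$. Let $H=\{(f,f'):f\in W^{1,2}(0,1)\}$, which is closed because the Sobolev space is complete. Then $J(f,f')=(xf,xf'+f)=(xf,(xf)')$, so $T=J|H$ is multiplication by $x$ on $W^{1,2}(0,1)$. If $(f,f')$ lies in a stable subspace of $H$, then $(0,f)\in H$, so $f=0'=0$. Thus $T$ is pure. Its spectrum is $[0,1]$: for $w\notin[0,1]$ multiplication by $1/(x-w)$ inverts $T-w$, and for $w\in[0,1]$ all functions $(x-w)f$ vanish at $w$, so $T-w$ is not onto.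
\end{example}

\section{From localization to spectra}\label{sec:spectra}

In this section Theorem~\ref{thm:loc} is taken for granted. It is needed for Theorem~\ref{thm:structure} and for necessity in Theorem~\ref{thm:main}, but not for sufficiency.

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Let $J=M+N$ and $C_0=\{f\in C(K):f=0\text{ on }K\setminus D\}$. By Theorem~\ref{thm:loc} the pairs $(f,0)$ and $(0,f)$ with $f\in C_0$ lie in $R_2(K)$, so $f(M)H\subset H$ and $f(M)NH\subset H$ by Lemma~\ref{lem:B}. The functions $f_n(z)=\min\{1,n\operatorname{dist}(z,\mathbb C\setminus D)\}$ lie in $C_0$ and increase to $\mathbf 1_D$. Since $z^j\bar z^kf_n\in C_0$, for $h\in H$ and $l\in\{0,1\}$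
\[
E(D)M^jM^{*k}N^lh=\lim_n\,(z^j\bar z^kf_n)(M)N^lh\in H .
\]
By minimality $E(D)\mathcal K\subset H$. Let $H_2=H\ominus E(D)\mathcal K=H\cap(I-E(D))\mathcal K$. As $E(D)$ commutes with $J$, both $E(D)\mathcal K$ and $H_2$ are $J$-invariant, so $T=J|E(D)\mathcal K\oplus T_2$ with $T_2=J|H_2$. The subspace $E(D)\mathcal K$ is stable, so the first summand is complex jordan if it is nonzero.

Suppose $H_2\ne0$. Then $\sigma(T_2)\subset\sigma(T)=K$. On the stable subspace $E(\mathbb C\setminus D)\mathcal K$ the operator $M$ has spectrum in the closed set $\mathbb C\setminus D$, so for $w\in D$ the operator $J-w$ is invertible there by Lemma~\ref{lem:calculus}, and its restriction $T_2-w$ is bounded below. Hence $D$ contains no boundary point of $\sigma(T_2)$, and $\sigma(T_2)\cap D$ is open and closed in $D$. It is therefore empty or equal to $D$. In the second case $\overline D\subset K$ and $R_2(K\cap\overline D)=R_2(\overline D)\ne C\oplus C$ by Example~\ref{ex:curve}, against the hypothesis.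
\end{proof}

\begin{proof}[Proof of necessity in Theorem~\ref{thm:main}]
Let $T$ be pure with $\sigma(T)=K$, and suppose $R_2(K\cap\overline D)=C\oplus C$ for an open disk $D$ meeting $K$. Take a minimal extension. By Theorem~\ref{thm:structure} and purity $E(D)\mathcal K=0$, so $T=T_2$ and $K\cap D=\sigma(T_2)\cap D=\emptyset$, a contradiction.
\end{proof}

For sufficiency we imitate Example~\ref{ex:ops}(iii): an annihilating pair provides a measure $\tau$ for which the closure of the graph of differentiation in $L^2(\tau)\oplus L^2(\tau)$ is proper. The resulting operator need not be pure, and after its jordan part is removed we know only that the spectrum is a nonempty subset of the given set. This is why we work in small disks and form a direct sum.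

\begin{proposition}\label{prop:one}
Let $X$ be compact with $R_2(X)\ne C\oplus C$. There is a pure complex subjordan operator $T'=(M'+N')|H'$ with $\|M'\|\le\max_X|z|$, $\|N'\|\le1$, $\sigma(T')\subset X$ and
\[
\|(T'-w)^{-1}\|\le\operatorname{dist}(w,X)^{-1}+\operatorname{dist}(w,X)^{-2}\qquad(w\notin X).
\]
\end{proposition}

\begin{proof}
\emph{A proper invariant subspace.} Let $(0,0)\ne(\mu,\nu)\perp R_2(X)$, $\tau=|\mu|+|\nu|$ and $\mathcal K=L^2(\tau)\oplus L^2(\tau)$. Let $M$ be multiplication by $z$ in both coordinates, $N(f,g)=(0,f)$ and $J=M+N$; then $J$ is complex jordan, $\sigma(M)\subset X$ and $\|N\|\le1$. Let $H$ be the closure of $\{(r,r'):r\in\operatorname{Rat}(X)\}$ in $\mathcal K$. For $r,s\in\operatorname{Rat}(X)$,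
\[
s(J)(r,r')=\bigl(s(M)+s'(M)N\bigr)(r,r')=(sr,\,sr'+s'r)=(sr,(sr)'),
\]
so $s(J)H\subset H$. Write $\mu=a\tau$, $\nu=b\tau$ with $|a|,|b|\le1$. The vector $(\bar a,\bar b)$ is nonzero and $\langle(r,r'),(\bar a,\bar b)\rangle=\int r\,d\mu+\int r'\,d\nu=0$. So $H\ne\mathcal K$.

\emph{The jordan part.} Let $L$ be the closed span of all stable subspaces contained in $H$; it is the largest one. We claim $L\ne H$. Otherwise $H$ is stable and contains $(1,0)$, hence all $(p(z,\bar z),0)$ with $p$ a polynomial, hence $L^2(\tau)\oplus0$ by the Stone--Weierstrass theorem; applying $N$ gives $0\oplus L^2(\tau)\subset H$, and $H=\mathcal K$.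

\emph{Removing it.} Nothing forces $L$ to be invariant under $N^*$, so $H\ominus L$ need not be $J$-invariant, and we compress instead of restricting. Let $P$ be the projection onto $L^\perp$, and on $L^\perp$ put $M'=M|L^\perp$, $N'=PN|L^\perp$, $J'=M'+N'=PJ|L^\perp$. Since $L$ reduces $M$, the operator $M'$ is normal and $P$ commutes with $M$, so $M'N'=N'M'$. For $x\in L^\perp$ we have $N'^2x=PN^2x-PN(I-P)Nx=0$, because $NL\subset L$. So $J'$ is complex jordan. Let $H'=H\ominus L\ne0$. If an operator $A$ on $\mathcal K$ maps $H$ into $H$, then for $x\in H'$ the vector $PAx=Ax-(I-P)Ax$ lies in $H$, because $L\subset H$, and so in $H'$. With $A=J$ we see that $H'$ is $J'$-invariant. Let $T'=J'|H'$.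

\emph{Purity.} Let $L'\subset H'$ be stable for $M'$ and $N'$. Then $L\oplus L'\subset H$ reduces $M$, and $Nx=N'x+(I-P)Nx\in L'+L$ for $x\in L'$. So $L\oplus L'$ is stable for $M$ and $N$, and $L'=0$ by the maximality of $L$. By Lemma~\ref{lem:C}, applied to $J'$, the operator $T'$ is pure.

\emph{Resolvent.} Let $w\notin X$ and $s(z)=1/(z-w)$. Both $J-w$ and $s(J)=s(M)+s'(M)N$ leave the stable subspace $L$ invariant, so $P(J-w)(I-P)=0=Ps(J)(I-P)$. Therefore $Ps(J)P(J-w)P=Ps(J)(J-w)P=P$ and $P(J-w)Ps(J)P=P(J-w)s(J)P=P$, which says that $Ps(J)|L^\perp$ is the inverse of $J'-w$. By the remark above with $A=s(J)$ it maps $H'$ into $H'$, so it inverts $T'-w$. Its norm is at most $\sup_X|s|+\sup_X|s'|$.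
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:main}]
Let $\mathcal D$ be the countable, nonempty set of open disks with rational center and radius that meet $K$. For $D\in\mathcal D$ let $T_D=(M_D+N_D)|H_D$, with $M_D+N_D$ acting on $\mathcal K_D$, be the operator given by Proposition~\ref{prop:one} for $X=K\cap\overline D$. The norms of $M_D$ and $N_D$ are bounded uniformly in $D$, so $M=\bigoplus M_D$ and $N=\bigoplus N_D$ are bounded, $M+N$ is complex jordan, and $T=\bigoplus T_D$ is its restriction to $H=\bigoplus H_D$.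

\emph{$T$ is pure.} Let $L\subset H$ be stable for $M$ and $N$. The projection $\pi_D$ onto $\mathcal K_D$ commutes with $M$, $M^*$, $N$, so the closure of $\pi_DL$ is a subspace of $H_D$ that is stable for $M_D$ and $N_D$. It is $0$ because $T_D$ is pure. Hence $L=0$, and Lemma~\ref{lem:C} applies.

\emph{$\sigma(T)=K$.} For $w\notin K$ the norms $\|(T_D-w)^{-1}\|$ are at most $\operatorname{dist}(w,K)^{-1}+\operatorname{dist}(w,K)^{-2}$, so $\bigoplus(T_D-w)^{-1}$ is a bounded inverse of $T-w$. Thus $\sigma(T)\subset K$. For $x\in K$ and $\epsilon>0$ choose $D\in\mathcal D$ with $x\in D$ and diameter less than $\epsilon$. Then $\emptyset\ne\sigma(T_D)\subset\sigma(T)\cap\overline D$. So $\sigma(T)$ is dense in $K$, and it is closed.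
\end{proof}

\section{Cauchy transforms and the cut-off argument}\label{sec:cauchy}

\subsection{Tools}
Let $\partial=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\frac12(\partial_x+i\partial_y)$, let $dA$ be area measure, $B(w,r)$ the open disk, and $\|\alpha\|=|\alpha|(\mathbb C)$ for a measure $\alpha$. The space $W^{1,p}$ consists of the functions in $L^p$ whose first distributional derivatives lie in $L^p$. \emph{Mollification at scale $\epsilon$} is the convolution $f_\epsilon$ of $f$ with $\epsilon^{-2}\rho(\cdot/\epsilon)$, where $\rho\ge0$ is smooth, supported in the unit disk and has integral $1$. We use these standard facts.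
\begin{itemize}
\item A function $f\in W^{1,4}_{\mathrm{loc}}(\mathbb C)$ is continuous after a change on a null set, and $f_\epsilon\to f$ locally uniformly and in $W^{1,4}_{\mathrm{loc}}$. If $f,h\in W^{1,4}_{\mathrm{loc}}$ and $h$ has compact support, then $\int h\,\partial f\,dA=-\int f\,\partial h\,dA$.
\item Weyl's lemma: a continuous function with $\bar\partial f=0$ in the sense of distributions on an open set is holomorphic there.
\item For bounded $f$ with compact support let $\mathcal Cf(w)=\frac1\pi\int\frac{f(z)}{w-z}\,dA(z)$. Then $\mathcal Cf$ is continuous and in $W^{1,p}_{\mathrm{loc}}$ for all $p<\infty$, $\bar\partial\,\mathcal Cf=f$, and $\partial\,\mathcal Cf=\mathcal Sf$ is the Beurling transform, with $\|\mathcal Sf\|_2=\|f\|_2$ and $\|\mathcal Sf\|_4\le C\|f\|_4$.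
\item The centered maximal function $\mathcal Mf(y)=\sup_{r>0}|B(y,r)|^{-1}\int_{B(y,r)}|f|\,dA$ satisfies $\|\mathcal Mf\|_2\le C\|f\|_2$.
\end{itemize}
Among sets $F$ of given area, $\int_F|z-w|^{-q}\,dA(w)$ is largest for the disk about $z$. With $\pi t^2=|F|$ this gives
\begin{equation}\label{eq:kernel}
\int_F\frac{dA(w)}{|z-w|}\le2\pi t=2\sqrt{\pi|F|},\qquad\int_F\frac{dA(w)}{|z-w|^{4/3}}\le3\pi t^{2/3}.
\end{equation}
The first bound yields
\begin{equation}\label{eq:small}
|\mathcal Cf|\le\frac2{\sqrt\pi}\,\|f\|_\infty\,|\{f\ne0\}|^{1/2}.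
\end{equation}
For a measure $\alpha$ with compact support let $\widehat\alpha(w)=\int\frac{d\alpha(z)}{z-w}$. It is defined almost everywhere, holomorphic off the support of $\alpha$, and by \eqref{eq:kernel} with Fubini's theorem and Minkowski's inequality, for bounded Borel $U$,
\begin{equation}\label{eq:hatnorm}
\|\widehat\alpha\|_{L^1(U)}\le2\sqrt{\pi|U|}\,\|\alpha\|,\qquad\|\widehat\alpha\|_{L^{4/3}(U)}\le C_U\|\alpha\| .
\end{equation}
Moreover
\begin{equation}\label{eq:pompeiu}
\int\eta\,d\alpha=\frac1\pi\int\widehat\alpha\,\bar\partial\eta\,dA\qquad(\eta\in W^{1,4}\text{ with compact support}).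
\end{equation}
For smooth $\eta$ integrate the Cauchy--Pompeiu formula $\eta(z)=\frac1\pi\int\frac{\bar\partial\eta(w)}{z-w}\,dA(w)$ against $\alpha$. In general apply this to $\eta_\epsilon$: it converges to $\eta$ uniformly, and $\bar\partial\eta_\epsilon\to\bar\partial\eta$ in $L^4$, the dual of $L^{4/3}$.

\subsection{The distribution attached to an annihilating pair}
Fix a compact set $K$ and a pair $(\mu,\nu)\perp R_2(K)$. Both measures are encoded in the distribution $u=\widehat\mu-\partial\widehat\nu$. Our cut-off functions will not be smooth, so we let $u$ act on all $\eta\in W^{1,4}$ with compact support: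
\[
\langle u,\eta\rangle=\int\widehat\mu\,\eta\,dA+\int\widehat\nu\,\partial\eta\,dA .
\]
By \eqref{eq:hatnorm} and H\"older's inequality,
\begin{equation}\label{eq:ubound}
|\langle u,\eta\rangle|\le C_U(\|\mu\|+\|\nu\|)\,(\|\eta\|_4+\|\partial\eta\|_4)\qquad\text{if }\operatorname{supp}\eta\subset U,\ U\text{ bounded}.
\end{equation}
Applying \eqref{eq:pompeiu} to $\psi$ and $\mu$, and to $\partial\psi$ and $\nu$, we obtain
\begin{equation}\label{eq:rep}
\frac1\pi\langle u,\bar\partial\psi\rangle=\int\psi\,d\mu+\int\partial\psi\,d\nu\qquad(\psi\in C_c^\infty(\mathbb C)).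
\end{equation}
The annihilation hypothesis enters as follows. For $w\notin K$ the function $r(z)=1/(z-w)$ gives
\begin{equation}\label{eq:offK}
\widehat\mu(w)-\partial\widehat\nu(w)=\int\frac{d\mu(z)}{z-w}-\int\frac{d\nu(z)}{(z-w)^2}=0 .
\end{equation}
Since $\widehat\nu$ is holomorphic off $K$, an integration by parts yields
\begin{equation}\label{eq:vanish}
\langle u,\eta\rangle=0\qquad\text{if }\eta\in W^{1,4}\text{ has compact support in }\mathbb C\setminus K .
\end{equation}

\subsection{The usual argument and where it breaks}
Let $X=K\cap\overline D$. To prove Theorem~\ref{thm:loc} we want to cut $(\mu,\nu)$ down to a pair that annihilates $R_2(X)$ and still determines $(\mu,\nu)$ inside $D$. Take $\chi\in C_c^\infty(D)$ and apply \eqref{eq:rep} to $\chi\psi$: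
\begin{equation}\label{eq:naive}
\int\psi\chi\,d\mu+\int\psi\,\partial\chi\,d\nu-\frac1\pi\langle u,\psi\,\bar\partial\chi\rangle+\int\chi\,\partial\psi\,d\nu=\frac1\pi\langle u,\chi\,\bar\partial\psi\rangle .
\end{equation}
Suppose that the distribution $u\,\bar\partial\chi$ is a measure. Then $\mu'=\chi\mu+(\partial\chi)\nu-\frac1\pi u\,\bar\partial\chi$ and $\nu'=\chi\nu$ are measures carried by $X$, by \eqref{eq:vanish}. If $\psi$ agrees near $X$ with some $f\in\operatorname{Rat}(X)$, then $\chi\bar\partial\psi$ has compact support in $D\setminus K$, the right side of \eqref{eq:naive} vanishes, and the left side is $\int f\,d\mu'+\int f'\,d\nu'$. So $(\mu',\nu')\perp R_2(X)$, both measures vanish, and $\mu=\nu=0$ on every open set where $\chi=1$. When $\nu=0$ this is a complete proof, because $u=\widehat\mu$ is locally integrable. In general $\partial\widehat\nu$ is a singular integral of $\nu$ and need not be a measure.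

\subsection{A point mass}\label{sub:model}
Let $K$ be the closed unit disk, $\nu=\delta_0$, and let $\mu$ be the measure $-\frac1{2\pi i}z^{-2}\,dz$ on the unit circle. Cauchy's formula for $r'(0)$ says that $(\mu,\nu)\perp R_2(K)$. Here $\widehat\nu(w)=-1/w$, so $\partial\widehat\nu=w^{-2}$ off the origin. For $|w|<1$ the circle can be expanded to infinity in $\int\frac{dz}{z^2(z-w)}$, so $\widehat\mu(w)=0$; for $|w|>1$ the residue at $0$ is $-w^{-2}$, so $\widehat\mu(w)=w^{-2}$. Off the origin, then, $u$ is the function $-w^{-2}\mathbf 1_{\{|w|<1\}}$. If $\bar\partial\chi(0)\ne0$, the product $u\,\bar\partial\chi$ is not integrable on any punctured disk about $0$, so it is not a measure.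

With one atom we could move the region where $\chi$ varies away from it, but the atoms of a general $\nu$ may be dense. Instead we change $\chi$ so that it becomes holomorphic near the atom. Suppose for simplicity that $\bar\partial\chi$ equals a constant $c\ne0$ on $B=B(0,\epsilon)$, $\epsilon<1$. Then
\[
g:=\mathcal C(\mathbf 1_B\bar\partial\chi)=\begin{cases}c\,\bar w,&|w|\le\epsilon,\\ c\,\epsilon^2/w,&|w|\ge\epsilon,\end{cases}
\]
because the right side is continuous, has $\bar\partial$-derivative $c\mathbf 1_B$ and tends to $0$ at infinity, so that its difference with $g$ is an entire function tending to $0$. Put $\varphi=\chi-g$. Then $\bar\partial\varphi=\mathbf 1_{\mathbb C\setminus B}\bar\partial\chi$, so $\varphi$ is holomorphic on $B$. Apply \eqref{eq:naive} with $\chi$ replaced by the mollification $\varphi_\delta$ (allowed, since only $\varphi_\delta\psi$ must have compact support) and let $\delta\to0$. For $\delta<\epsilon/2$ the function $\bar\partial\varphi_\delta$ vanishes on $B(0,\epsilon/2)$, off which $u$ is bounded; also $\partial\varphi_\delta(0)\to\varphi'(0)$,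 and the right side converges by \eqref{eq:ubound}. The limit is
\[
\int\psi\varphi\,d\mu+\psi(0)\varphi'(0)+\frac1\pi\int_{\epsilon<|w|<1}\frac{\psi\,\bar\partial\chi}{w^2}\,dA+\varphi(0)\,\partial\psi(0)=\frac1\pi\langle u,\varphi\,\bar\partial\psi\rangle ,
\]
and now every term on the left is an integral of $\psi$ or $\partial\psi$ against a measure. Three features of this computation govern the general proof.
\begin{itemize}
\item The correction is small, $|g|\le|c|\epsilon$, because the removed set has small area. So $\varphi$ has no zero where $\chi=1$, if $|c|\epsilon<1$.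
\item The bound $2\|\bar\partial\chi\|_\infty\log(1/\epsilon)$ for the mass of the area term grows as the correction shrinks.
\item The correction has a tail: outside the support of $\chi$ and outside $B$ we have $\varphi=-c\epsilon^2/w\ne0$. So $\varphi$ does not cut anything off; it only makes things small.
\end{itemize}
For general $\nu$ the disk $B$ is replaced by a neighborhood $G^*$ of the set where $\nu$ has density above a level $\lambda$ (Section~\ref{sec:CZ}). The tail is removed by repetition (Section~\ref{sec:product}). If $\chi_2=1$ near the support of $\chi_1$, then $\varphi_1\varphi_2=g_1g_2$ outside the support of $\chi_2$, and in $\bar\partial(\varphi_1\varphi_2)$ the term $\varphi_1\bar\partial\varphi_2=-g_1\bar\partial\varphi_2$ carries the small factor $g_1$, which pays for the growing cost of the second step. With infinitely many factors, the $k$th step will cost $128^k$ and the factors $g_1,\dots,g_{k-1}$ will pay $4^{-k(k-1)/2}$.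

\section{Cut-off functions adapted to a Calder\'on--Zygmund decomposition}\label{sec:CZ}

\subsection{The decomposition}
Let $\nu$ be any measure carried by a compact set $K$, and let $\lambda>0$. Dyadic squares are half-open, so any two are disjoint or nested. A dyadic square with $|\nu|(Q)>\lambda|Q|$ has $|Q|<\|\nu\|/\lambda$, so it lies in a maximal square with this property. Let $Q_i$ be the maximal ones, $\ell_i$ the side and $z_i$ the center of $Q_i$, and $Q_i^*$ the open concentric square of side $2\ell_i$. Put $G=\bigcup Q_i$ and $G^*=\bigcup Q_i^*$; the set $G^*$ is open. The $Q_i$ are disjoint, and each meets $K$ because $|\nu|(Q_i)>0$. Put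
\[
c_i=\frac{\nu(Q_i)}{|Q_i|},\qquad b_i=\nu|_{Q_i}-c_i\mathbf 1_{Q_i}\,dA .
\]

\begin{lemma}\label{lem:CZ}
\begin{itemize}
\item[(a)] $|\nu|(Q_i)\le4\lambda|Q_i|$, $|G|\le\|\nu\|/\lambda$ and $|G^*|\le4\|\nu\|/\lambda$.
\item[(b)] $\nu|_{\mathbb C\setminus G}=\kappa_0\,dA$ with $|\kappa_0|\le\lambda$ and $\kappa_0=0$ on $G$ and off $K$.
\item[(c)] Let $\kappa=\kappa_0+\sum_ic_i\mathbf 1_{Q_i}$. Then $\nu=\kappa\,dA+\sum_ib_i$ with $b_i(\mathbb C)=0$ and $\|b_i\|\le2|\nu|(Q_i)$. The function $\kappa$ has compact support and $|\kappa|\le4\lambda$. The Cauchy transform $\widehat\kappa$ of $\kappa\,dA$ lies in $W^{1,4}_{\mathrm{loc}}$, and $\|\partial\widehat\kappa\|_2\le2\pi(\lambda\|\nu\|)^{1/2}$.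
\item[(d)] $\int_{\mathbb C\setminus Q_i^*}|\partial\widehat b_i|\,dA\le36\pi|\nu|(Q_i)$, hence $\int_{\mathbb C\setminus G^*}\sum_i|\partial\widehat b_i|\,dA\le36\pi\|\nu\|$.
\item[(e)] $\partial\widehat\nu=\partial\widehat\kappa+\sum_i\partial\widehat b_i$ almost everywhere on $\mathbb C\setminus(K\cup G^*)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The dyadic parent of $Q_i$ has area $4|Q_i|$ and, by maximality, $|\nu|$-measure at most $4\lambda|Q_i|$. Summing $|Q_i|<|\nu|(Q_i)/\lambda$ over the disjoint squares bounds $|G|$, and $|G^*|\le\sum4|Q_i|$.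

(b) We show $|\nu|(F)\le\lambda|F|$ for Borel $F\subset\mathbb C\setminus G$; the Radon--Nikodym theorem then gives (b). Let $|F|<\infty$ and let $V\supset F$ be open with $|V|<\infty$. The maximal dyadic squares contained in $V$ are disjoint and cover $V$. Each one that meets $F$ satisfies $|\nu|(Q)\le\lambda|Q|$, since otherwise $Q\subset G$. So $|\nu|(F)\le\lambda|V|$; take the infimum over $V$.

(c) By (a), $|c_i|\le4\lambda$, and $|c_i||Q_i|\le|\nu|(Q_i)$ gives $\|b_i\|\le2|\nu|(Q_i)$ and $\|\kappa\|_1\le\|\nu\|$. The series $\sum b_i$ converges in norm and $\kappa\,dA+\sum b_i=\nu|_{\mathbb C\setminus G}+\sum\nu|_{Q_i}=\nu$. The $Q_i$ meet $K$ and have bounded size, so $\kappa$ has compact support. Finally $\widehat\kappa=-\pi\,\mathcal C\kappa$, so $\|\partial\widehat\kappa\|_2^2=\pi^2\|\kappa\|_2^2\le\pi^2\cdot4\lambda\|\nu\|$.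

(d) Let $w\notin Q_i^*$ and $z\in Q_i$. Then $|w-z|\ge\ell_i/2$ and $|z-z_i|\le\ell_i/\sqrt2\le\sqrt2\,|w-z|$, so $|w-z_i|\le3|w-z|$. Hence
\[
\Bigl|\frac1{(z-w)^2}-\frac1{(z_i-w)^2}\Bigr|\le\frac{|z-z_i|\,(|z-w|+|z_i-w|)}{|z-w|^2|z_i-w|^2}\le\frac{\ell_i}{\sqrt2}\cdot\frac4{|z-w|\,|z_i-w|^2}\le\frac{9\ell_i}{|w-z_i|^3},
\]
as $12/\sqrt2<9$. Since $b_i(\mathbb C)=0$, we may subtract the constant $(z_i-w)^{-2}$ from the kernel in $\partial\widehat b_i(w)=\int(z-w)^{-2}\,db_i(z)$, and so $|\partial\widehat b_i(w)|\le9\ell_i\|b_i\|\,|w-z_i|^{-3}$. Off $Q_i^*$ we have $|w-z_i|\ge\ell_i$, and $\int_{|w|\ge\ell_i}|w|^{-3}\,dA=2\pi/\ell_i$. This gives the bound $18\pi\|b_i\|\le36\pi|\nu|(Q_i)$.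

(e) Let $w\notin K\cup G^*$ and $d=\operatorname{dist}(w,K)>0$. The point is that the squares cannot accumulate at $w$. If $Q_i$ met $B(w,d/8)$, then, as $Q_i$ also meets $K$, its diameter would satisfy $\sqrt2\,\ell_i\ge7d/8$, so $\ell_i>d/2$; but $w\notin Q_i^*$ gives $\operatorname{dist}(w,Q_i)\ge\ell_i/2>d/4$, a contradiction. So $B(w,d/8)$ misses $K$ and all $Q_i$. None of the measures $\nu$, $\kappa\,dA$, $b_i$ charges it, and there $\widehat\nu=\widehat\kappa+\sum\widehat b_i$ is a locally uniformly convergent sum of holomorphic functions, which may be differentiated termwise. Countably many such disks cover $\mathbb C\setminus(K\cup G^*)$.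
\end{proof}

Now let $(\mu,\nu)\perp R_2(K)$ again. Off $G^*$ the distribution $u$ has an integrable substitute,
\[
u_\lambda=\widehat\mu-\partial\widehat\kappa-\sum_i\partial\widehat b_i\qquad\text{a.e. on }\mathbb C\setminus G^* .
\]
By \eqref{eq:hatnorm}, (c) with the Cauchy--Schwarz inequality, and (d), for bounded Borel $U$,
\begin{equation}\label{eq:ulambda}
\int_{U\setminus G^*}|u_\lambda|\,dA\le2\sqrt{\pi|U|}\,\|\mu\|+2\pi\sqrt{|U|\,\|\nu\|}\;\lambda^{1/2}+36\pi\|\nu\| .
\end{equation}
By (e) and \eqref{eq:offK},
\begin{equation}\label{eq:ulambda0}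
u_\lambda=0\quad\text{a.e. on }\mathbb C\setminus(K\cup G^*).
\end{equation}

\subsection{The corrected cut-off function}
Let $\chi\in C_c^\infty(\mathbb C)$ and, as in Section~\ref{sub:model}, put
\[
g=\mathcal C(\mathbf 1_{G^*}\bar\partial\chi),\qquad\varphi=\chi-g,\qquad\text{so that}\quad\bar\partial\varphi=\mathbf 1_{\mathbb C\setminus G^*}\,\bar\partial\chi .
\]
The function $\varphi$ is continuous and in $W^{1,4}_{\mathrm{loc}}$; by Weyl's lemma it is holomorphic on $G^*$ and off $\operatorname{supp}\bar\partial\chi$; and since $\partial\varphi=\partial\chi-\mathcal S(\mathbf 1_{G^*}\bar\partial\chi)$,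
\begin{equation}\label{eq:dphi}
\|\partial\varphi\|_p\le C\|\nabla\chi\|_p\qquad(p=2,4).
\end{equation}
The cut measure contains the term $(\partial\varphi)\nu$, in which an $L^2$ function is integrated against a measure that may be singular. This makes sense because the singular part of $\nu$ lives on $G$, where $\varphi$ is holomorphic. Let $\partial\varphi$ denote the classical derivative on the largest open set where $\varphi$ is holomorphic, and a fixed Borel representative elsewhere. By Lemma~\ref{lem:CZ}(b), another choice of representative changes $\partial\varphi$ only on a $|\nu|$-null set.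

\begin{lemma}\label{lem:dphinu}
With an absolute constant $C$,
\[
\int|\partial\varphi|\,d|\nu|\le\bigl(|K|^{1/2}\lambda+C\|\nu\|^{1/2}\lambda^{1/2}\bigr)\|\partial\varphi\|_2 .
\]
Moreover $\partial\varphi$ is integrable for the measure $|\kappa|\,dA+\sum_i|b_i|$.
\end{lemma}

\begin{proof}
Off $G$, part (b) gives the bound $\lambda\int_K|\partial\varphi|\,dA\le\lambda|K|^{1/2}\|\partial\varphi\|_2$. On $Q_i$ the holomorphic function $\partial\varphi$ is controlled by its integral over $Q_i^*$, but we have no bound on the overlap of the squares $Q_i^*$; the maximal function brings the integrals back to the disjoint squares $Q_i$. For $z,y\in Q_i$ we have $B(z,\ell_i/2)\subset Q_i^*\cap B(y,2\ell_i)$, because $\sqrt2+\frac12<2$. The mean value property gives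
\[
|\partial\varphi(z)|\le\frac4{\pi\ell_i^2}\int_{B(y,2\ell_i)}|\partial\varphi|\,dA\le16\,\mathcal M(\partial\varphi)(y).
\]
Average over $y\in Q_i$, integrate in $z$ against $|\nu|$ and use (a): $\int_{Q_i}|\partial\varphi|\,d|\nu|\le64\lambda\int_{Q_i}\mathcal M(\partial\varphi)\,dA$. The sum over $i$ is at most $64\lambda|G|^{1/2}\|\mathcal M(\partial\varphi)\|_2\le C\lambda^{1/2}\|\nu\|^{1/2}\|\partial\varphi\|_2$. For the last statement, $\kappa$ is bounded with compact support, and $\sum|b_i|\le|\nu|+4\lambda\mathbf 1_G\,dA$ with $|G|<\infty$.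
\end{proof}

The next lemma is identity \eqref{eq:naive} for $\varphi$, with the problematic term replaced by an integral.

\begin{lemma}[Cutting lemma]\label{lem:cut}
For all $\psi\in C_c^\infty(\mathbb C)$,
\[
\int\varphi\psi\,d\mu+\int(\varphi\,\partial\psi+\psi\,\partial\varphi)\,d\nu=\frac1\pi\int_{\mathbb C\setminus G^*}\psi\,u_\lambda\,\bar\partial\chi\,dA+\frac1\pi\langle u,\varphi\,\bar\partial\psi\rangle .
\]
\end{lemma}

\begin{proof}
We treat $\mu$, $\kappa\,dA$ and each $b_i$ separately and add.

\emph{The measure $\mu$.} Since $\varphi\psi\in W^{1,4}$ has compact support, \eqref{eq:pompeiu} gives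
\begin{equation}\label{eq:c1}
\int\varphi\psi\,d\mu=\frac1\pi\int\psi\,\widehat\mu\,\bar\partial\varphi\,dA+\frac1\pi\int\widehat\mu\,\varphi\,\bar\partial\psi\,dA .
\end{equation}

\emph{The bounded part.} For $f\in C_c^\infty$, \eqref{eq:pompeiu} applied to $\partial f$ and an integration by parts give
\[
\int\kappa\,\partial f\,dA=\frac1\pi\int\widehat\kappa\,\partial\bar\partial f\,dA=-\frac1\pi\int\partial\widehat\kappa\;\bar\partial f\,dA .
\]
As $\kappa$ and $\partial\widehat\kappa$ lie in $L^2$, the outer equality extends by mollification to compactly supported $f\in W^{1,2}$. Take $f=\varphi\psi$, expand $\bar\partial f=\psi\bar\partial\varphi+\varphi\bar\partial\psi$, and integrate by parts in the second term, where $\widehat\kappa$ and $\varphi\bar\partial\psi$ lie in $W^{1,4}_{\mathrm{loc}}$: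
\begin{equation}\label{eq:c2}
\int\partial(\varphi\psi)\,\kappa\,dA=-\frac1\pi\int\psi\,\partial\widehat\kappa\,\bar\partial\varphi\,dA+\frac1\pi\int\widehat\kappa\,\partial(\varphi\bar\partial\psi)\,dA .
\end{equation}

\emph{One bad part.} We claim
\begin{equation}\label{eq:c3}
\int\partial(\varphi\psi)\,db_i=-\frac1\pi\int_{\mathbb C\setminus G^*}\psi\,\partial\widehat b_i\,\bar\partial\varphi\,dA+\frac1\pi\int\widehat b_i\,\partial(\varphi\bar\partial\psi)\,dA .
\end{equation}
Here the holomorphy of $\varphi$ on $Q_i^*$ is used. Let $\varphi_\epsilon$ be the mollification with $\epsilon<\ell_i/4$, and let $Q'$ be the open square concentric with $Q_i$ of side $\frac32\ell_i$. By \eqref{eq:pompeiu} applied to the smooth function $\partial(\varphi_\epsilon\psi)$,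
\[
\int\partial(\varphi_\epsilon\psi)\,db_i=\frac1\pi\int\widehat b_i\,\partial(\psi\,\bar\partial\varphi_\epsilon)\,dA+\frac1\pi\int\widehat b_i\,\partial(\varphi_\epsilon\bar\partial\psi)\,dA .
\]
Since $\bar\partial\varphi=0$ on $Q_i^*$, the function $\bar\partial\varphi_\epsilon=(\bar\partial\varphi)_\epsilon$ vanishes on $Q'$, and $\widehat b_i$ is holomorphic off $\overline{Q_i}$. So the first term on the right equals $-\frac1\pi\int_{\mathbb C\setminus Q'}\psi\,\partial\widehat b_i\,\bar\partial\varphi_\epsilon\,dA$. Let $\epsilon\to0$. On the left, $\varphi_\epsilon\to\varphi$ and $\partial\varphi_\epsilon\to\partial\varphi$ uniformly on $\overline{Q_i}$, because $\varphi$ is smooth on $Q_i^*$. In the first term $\partial\widehat b_i$ is bounded off $Q'$ and $\bar\partial\varphi_\epsilon\to\bar\partial\varphi$ in $L^1_{\mathrm{loc}}$; the limit function vanishes on $G^*$. In the second term $\partial(\varphi_\epsilon\bar\partial\psi)\to\partial(\varphi\bar\partial\psi)$ in $L^4$ and $\widehat b_i\in L^{4/3}_{\mathrm{loc}}$. This proves \eqref{eq:c3}.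

\emph{Summation.} The function $\partial(\varphi\psi)=\varphi\,\partial\psi+\psi\,\partial\varphi$ is integrable for $|\nu|$ and for $|\kappa|\,dA+\sum|b_i|$ by Lemma~\ref{lem:dphinu}, and the variation of $\nu-\kappa\,dA-\sum_{i\le n}b_i$ is at most $\sum_{i>n}|b_i|$. So the left sides of \eqref{eq:c2} and \eqref{eq:c3} add up to $\int(\varphi\,\partial\psi+\psi\,\partial\varphi)\,d\nu$. The first terms on the right of \eqref{eq:c3} may be summed under the integral by Lemma~\ref{lem:CZ}(d), since $\psi\,\bar\partial\varphi$ is bounded. Together with the first terms of \eqref{eq:c1} and \eqref{eq:c2} they give $\frac1\pi\int_{\mathbb C\setminus G^*}\psi u_\lambda\bar\partial\chi\,dA$. For the second terms, $\sum\|b_i\|<\infty$ and \eqref{eq:hatnorm} give $\widehat\nu=\widehat\kappa+\sum\widehat b_i$ in $L^{4/3}_{\mathrm{loc}}$, and $\partial(\varphi\bar\partial\psi)\in L^4$ has compact support. Their sum is $\frac1\pi\int\widehat\mu\,\varphi\bar\partial\psi\,dA+\frac1\pi\int\widehat\nu\,\partial(\varphi\bar\partial\psi)\,dA=\frac1\pi\langle u,\varphi\bar\partial\psi\rangle$.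
\end{proof}

\section{The infinite product: proof of Theorem~\ref{thm:loc}}\label{sec:product}

If $D\cap K=\emptyset$, the measures do not charge $D$. Otherwise translate so that $D=\{|z|<R\}$, put $X=K\cap\overline D$, let $(\mu,\nu)\perp R_2(K)$ and fix $0<r_1<R$. It suffices to show that $\mu$ and $\nu$ vanish on $\{|z|<r_1\}$.

\subsection*{Step 1: the factors}
Put $d_k=(R-r_1)2^{-k}$ and $r_{k+1}=r_k+d_k$ for $k\ge1$, so that $r_k\uparrow R$. Fix a smooth $\beta:\mathbb R\to[0,1]$ with $\beta=1$ on $(-\infty,\frac13]$ and $\beta=0$ on $[\frac23,\infty)$, and let $\chi_k(z)=\beta((|z|-r_k)/d_k)$. Then $\chi_k\in C_c^\infty(D)$; it equals $1$ inside and $0$ outside the closed annulus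
\[
\Sigma_k=\{r_k+\tfrac13d_k\le|z|\le r_k+\tfrac23d_k\},
\]
which contains the support of $\nabla\chi_k$; and $|\nabla\chi_k|\le C2^k$, $|\nabla^2\chi_k|\le C4^k$. Let $\lambda_k=64^k\Lambda$, where $\Lambda\ge1$ is chosen below. Carry out Section~\ref{sec:CZ} with $\lambda=\lambda_k$ and $\chi=\chi_k$, and write $G_k^*$, $u_k=u_{\lambda_k}$, $g_k=\mathcal C(\mathbf 1_{G_k^*}\bar\partial\chi_k)$, $\varphi_k=\chi_k-g_k$.

In this paragraph $C$ depends only on $\|\nu\|,R,r_1,\beta$. By \eqref{eq:small} and Lemma~\ref{lem:CZ}(a), $|g_k|\le C2^k\lambda_k^{-1/2}=C\Lambda^{-1/2}4^{-k}$. The function $g_k$ is holomorphic off $\Sigma_k$. If $|w|\notin(r_k,r_{k+1})$, then $\operatorname{dist}(w,\Sigma_k)\ge d_k/3$, and differentiation under the integral gives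
\[
|g_k'(w)|\le\frac1\pi\|\bar\partial\chi_k\|_\infty|G_k^*|\Bigl(\frac3{d_k}\Bigr)^2\le C2^k4^k\lambda_k^{-1}=C\Lambda^{-1}8^{-k}.
\]
Fix $\Lambda$ so large that for all $k$
\begin{equation}\label{eq:gk}
|g_k|\le4^{-k}\ \text{everywhere},\qquad|g_k'(w)|\le4^{-k}\ \text{for }|w|\notin(r_k,r_{k+1}).
\end{equation}
From now on constants may depend on all data, but not on the indices $k,n$. From \eqref{eq:dphi}, Lemma~\ref{lem:dphinu} and \eqref{eq:ulambda} we record the cost of the $k$th step:
\begin{equation}\label{eq:cost}
\|\partial\varphi_k\|_4\le C2^k,\qquad\int|\partial\varphi_k|\,d|\nu|\le C128^k,\qquad\int_{D\setminus G_k^*}|u_k|\,|\bar\partial\chi_k|\,dA\le C16^k .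
\end{equation}

\subsection*{Step 2: the product}
Put $\varphi=\prod_{k\ge1}\varphi_k$ on $D$. Near any point of $D$ at most one factor fails to be holomorphic, and we organize the estimates around this fact. Let $V_1=\{|z|<r_2+\frac13d_2\}$ be the disk inside $\Sigma_2$, and for $k\ge2$ let
\[
V_k=\{r_{k-1}+\tfrac23d_{k-1}<|z|<r_{k+1}+\tfrac13d_{k+1}\}
\]
be the open annulus between $\Sigma_{k-1}$ and $\Sigma_{k+1}$. Let $\mathcal A_1=\{|z|\le r_2\}$ and $\mathcal A_k=\{r_k\le|z|\le r_{k+1}\}$ for $k\ge2$. Then $\Sigma_k\subset\mathcal A_k\subset V_k$, the sets $\mathcal A_k$ cover $D$, $V_k\cap\Sigma_j=\emptyset$ for $j\ne k$, and $V_k\cap V_l=\emptyset$ for $|k-l|\ge2$ (Figure~\ref{fig:radii}).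

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,0) -- (11.8,0) node[right] {$|z|$};
\draw (0.5,0.12) -- (0.5,-0.12) node[below] {$r_{k-1}$};
\draw (6.5,0.12) -- (6.5,-0.12) node[below] {$r_k$};
\draw (9.5,0.12) -- (9.5,-0.12) node[below] {$r_{k+1}$};
\draw (11,0.12) -- (11,-0.12) node[below] {$r_{k+2}$};
\draw[line width=3pt] (2.5,0) -- (4.5,0);
\draw[line width=3pt] (7.5,0) -- (8.5,0);
\draw[line width=3pt] (10,0) -- (10.5,0);
\node[above] at (3.5,0.1) {$\Sigma_{k-1}$};
\node[above] at (8,0.1) {$\Sigma_k$};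
\node[above] at (10.3,0.1) {$\Sigma_{k+1}$};
\draw[|-|] (6.5,-0.9) -- (9.5,-0.9) node[midway,below] {$\mathcal A_k$};
\draw[<->] (4.5,1) -- (10,1) node[midway,above] {$V_k$};
\end{tikzpicture}
\caption{The annuli in the proof of the localization theorem, shown by their ranges of $|z|$. The $j$th cut-off function drops from $1$ to $0$ across $\Sigma_j$, the middle third of $r_j\le|z|\le r_{j+1}$. The open annulus $V_k$ contains the closed annulus $\mathcal A_k$ and meets $\Sigma_j$ only for $j=k$.}\label{fig:radii}
\end{figure}

On $V_k$ we have $\chi_j=0$ for $j<k$ and $\chi_j=1$ for $j>k$, so $\varphi_j=-g_j$ for $j<k$ and $\varphi_j=1-g_j$ for $j>k$, and these functions are holomorphic on $V_k$. By \eqref{eq:gk} the product converges uniformly on $V_k$, and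
\[
\varphi=p_k\varphi_k\ \text{ on }V_k,\qquad p_k=\prod_{j<k}(-g_j)\prod_{j>k}(1-g_j)\ \text{ holomorphic on }V_k .
\]
In particular $\varphi$ is continuous and lies in $W^{1,4}_{\mathrm{loc}}(D)$. Let $\epsilon_k=\prod_{j<k}4^{-j}=4^{-k(k-1)/2}$. We claim that on $\mathcal A_k$
\begin{equation}\label{eq:pk}
|p_k|\le2\epsilon_k,\qquad|p_k'|\le2k\epsilon_k,\qquad|\varphi_k|\le2,\qquad|\varphi|\le4\epsilon_k .
\end{equation}
Any product of distinct factors $1-g_j$ has modulus at most $\prod_j(1+4^{-j})\le e^{1/3}<2$, which gives the first bound. For $z\in\mathcal A_k$ and $j\ne k$ we have $|z|\notin(r_j,r_{j+1})$, so $|g_j'(z)|\le4^{-j}$. Differentiate a finite partial product of $p_k$. A term in which a factor $-g_j$, $j<k$, is differentiated is at most $e^{1/3}\epsilon_k$, since $g_j'$ obeys the same bound as $g_j$; there are $k-1$ such terms. The term for $j>k$ is at most $4^{-j}e^{1/3}\epsilon_k$, and $\sum_{j>k}4^{-j}<1$. So these derivatives are at most $ke^{1/3}\epsilon_k$, and they converge to $p_k'$. Finally $|\varphi_k|\le1+4^{-k}$.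

On $V_k$ define, at every point,
\[
\partial\varphi=p_k\,\partial\varphi_k+p_k'\,\varphi_k ,
\]
with $\partial\varphi_k$ as fixed in Section~\ref{sec:CZ}. This is a representative of the weak derivative of $\varphi$. The definitions on $V_k$ and $V_{k+1}$ agree at every point of $V_k\cap V_{k+1}$: this set meets no $\Sigma_j$, all $\varphi_j$ are holomorphic on it, and both expressions are the classical derivative of $\varphi$.

\subsection*{Step 3: the cut pair}
On $D$ define
\[
\nu'=\varphi\,\nu,\qquad\mu'=\varphi\,\mu+(\partial\varphi)\,\nu-\frac1\pi\,v\,dA,\qquad v=\sum_k\mathbf 1_{\Sigma_k\setminus G_k^*}\,u_k\,p_k\,\bar\partial\chi_k .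
\]
The sets $\Sigma_k$ are disjoint, and $\Sigma_k$ is the only one that meets $\mathcal A_k$. By \eqref{eq:pk} and \eqref{eq:cost},
\[
|\mu'|(\mathcal A_k)\le4\epsilon_k\|\mu\|+2\epsilon_k\int|\partial\varphi_k|\,d|\nu|+4k\epsilon_k\|\nu\|+2\epsilon_k\int_{D\setminus G_k^*}|u_k||\bar\partial\chi_k|\,dA\le C\,128^k\,4^{-k(k-1)/2}.
\]
This is summable, so $\mu'$ is a finite measure; $\nu'$ is finite because $\varphi$ is bounded. By \eqref{eq:ulambda0}, $v=0$ almost everywhere off $K$. So $\mu'$ and $\nu'$ are carried by $K\cap D\subset X$. We claim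
\begin{equation}\label{eq:id}
\int\psi\,d\mu'+\int\partial\psi\,d\nu'=\frac1\pi\langle u,\varphi\,\bar\partial\psi\rangle\qquad(\psi\in C_c^\infty(D)).
\end{equation}
Both sides are linear in $\psi$. The support of $\psi$ is covered by finitely many $V_k$, so by a smooth partition of unity we may assume $\psi\in C_c^\infty(V_k)$. Apply Lemma~\ref{lem:cut} to $\varphi_k$ with the test function $p_k\psi\in C_c^\infty(V_k)$. Because $p_k$ is holomorphic, $\bar\partial(p_k\psi)=p_k\bar\partial\psi$ and $\partial(p_k\psi)=p_k\partial\psi+p_k'\psi$, and we obtain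
\[
\int\varphi\psi\,d\mu+\int\bigl(\varphi\,\partial\psi+\psi\,[p_k'\varphi_k+p_k\partial\varphi_k]\bigr)d\nu=\frac1\pi\int_{\mathbb C\setminus G_k^*}\psi\,u_k\,p_k\,\bar\partial\chi_k\,dA+\frac1\pi\langle u,\varphi\,\bar\partial\psi\rangle .
\]
The bracket is $\partial\varphi$, and the area integral is $\int\psi v\,dA$, since $V_k$ meets only $\Sigma_k$. This is \eqref{eq:id}.

\subsection*{Step 4: the cut pair annihilates $R_2(X)$}
Let $f\in\operatorname{Rat}(X)$, holomorphic on an open set $O\supset X$, and choose $\omega\in C_c^\infty(O)$ with $\omega=1$ near $X$. The function $\omega f$ need not have compact support in $D$, so we insert $\psi=\chi_n\omega f\in C_c^\infty(D)$ in \eqref{eq:id} and let $n\to\infty$; the errors live on $\Sigma_n$, where $\varphi$ is very small. Constants now depend also on $f$ and $\omega$.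

Since $\omega=1$ near $X$, the left side of \eqref{eq:id} equals
\[
\int\chi_nf\,d\mu'+\int\chi_nf'\,d\nu'+\int f\,\varphi\,\partial\chi_n\,d\nu .
\]
The last term is at most $C2^n\epsilon_n\|\nu\|\to0$ by \eqref{eq:pk}. Since $\chi_n\to1$ on $D$, the first two tend to $\int f\,d\mu'+\int f'\,d\nu'$ by dominated convergence.

On the right side, $\varphi\bar\partial\psi=\varphi\chi_nf\,\bar\partial\omega+\eta_n$ with $\eta_n=\varphi\,\omega f\,\bar\partial\chi_n$; both functions lie in $W^{1,4}$ and have compact support in $D$. The support of the first lies in $D\cap\operatorname{supp}\bar\partial\omega\subset D\setminus X=D\setminus K$, so it contributes $0$ by \eqref{eq:vanish}. The second is supported in $\Sigma_n\subset\mathcal A_n$, where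
\[
\partial\eta_n=\varphi\,\partial(\omega f\,\bar\partial\chi_n)+(p_n\,\partial\varphi_n+p_n'\varphi_n)\,\omega f\,\bar\partial\chi_n .
\]
By \eqref{eq:pk}, \eqref{eq:cost} and the bounds on $\nabla\chi_n$ and $\nabla^2\chi_n$,
\[
\|\eta_n\|_4+\|\partial\eta_n\|_4\le C4^n\epsilon_n+C2^n\bigl(\epsilon_n2^n+n\epsilon_n\bigr)\to0,
\]
and $\langle u,\eta_n\rangle\to0$ by \eqref{eq:ubound}. Hence $\int f\,d\mu'+\int f'\,d\nu'=0$.

\subsection*{Step 5: conclusion}
The hypothesis $R_2(X)=C\oplus C$ is used only now: it gives $\mu'=0$ and $\nu'=0$. On $D_1=\{|z|<r_1\}$ all $\chi_k$ equal $1$, so $\varphi=\prod_k(1-g_k)$, which has no zero because $|g_k|\le4^{-k}$; also $v=0$ on $D_1$. From $\varphi\nu=0$ we get $|\nu|(D_1)=0$. Then $\mu'=\varphi\mu$ on $D_1$, so $|\mu|(D_1)=0$. Since $r_1<R$ was arbitrary, $|\mu|(D)=|\nu|(D)=0$. If $f,g\in C(K)$ vanish on $K\setminus D$, then $\int f\,d\mu+\int g\,d\nu=0$ for every $(\mu,\nu)\perp R_2(K)$, so $(f,g)\in R_2(K)$. This proves Theorem~\ref{thm:loc}, and with it Theorems~\ref{thm:main} and~\ref{thm:structure}.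

\section{Sets of zero area: proof of Theorem~\ref{thm:area}}\label{sec:area}

One implication of the first statement is Example~\ref{ex:curve}. For the other, let $|X|=0$, let $X$ contain no nonconstant rectifiable curve, and let $(\mu,\nu)\perp R_2(X)$. We must show $\mu=\nu=0$. Sections~\ref{sec:cauchy} and~\ref{sec:CZ} apply with $K=X$.

In Example~\ref{ex:disconnected} continuous functions were approximated by locally constant ones. For a set without rectifiable curves there is a substitute: smooth functions $F$ with small gradient (Lemma~\ref{lem:grad}). They are not holomorphic, so inserting them in \eqref{eq:rep} produces the term $\langle u,\bar\partial F\rangle$, and smallness of $\bar\partial F$ in the uniform norm controls it only if $u$ is a measure. That $u$ is a measure is where zero area is used (Lemma~\ref{lem:BV}); it fails for the closed disk, by Section~\ref{sub:model}.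

\begin{lemma}\label{lem:weak}
There is an absolute constant $C_0$ such that for every measure $\alpha$ carried by a compact set $X$, every $t>0$ and every disk $B$,
\[
|\{w\notin X:|\partial\widehat\alpha(w)|>t\}|\le\frac{C_0\|\alpha\|}t,\qquad\frac1{|B|}\int_{B\setminus X}|\partial\widehat\alpha|^{1/2}\,dA\le2\Bigl(\frac{C_0\|\alpha\|}{|B|}\Bigr)^{1/2}.
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:CZ} to $\alpha$ with $\lambda=t$. By (e), up to a null set the set in question is contained in the union of $G^*$, $\{|\partial\widehat\kappa|>t/2\}$ and $\{w\notin G^*:\sum|\partial\widehat b_i|>t/2\}$. By (a), and by Chebyshev's inequality with (c) and (d), their areas are at most $4\|\alpha\|/t$, $16\pi^2\|\alpha\|/t$ and $72\pi\|\alpha\|/t$. For the second estimate (Kolmogorov's inequality) let $\alpha\ne0$ and $t_0=C_0\|\alpha\|/|B|$. Integrating the distribution function,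
\[
\int_{B\setminus X}|\partial\widehat\alpha|^{1/2}\,dA\le\int_0^\infty\frac{\min\{|B|,\,C_0\|\alpha\|/t\}}{2t^{1/2}}\,dt=|B|t_0^{1/2}+C_0\|\alpha\|t_0^{-1/2}=2|B|t_0^{1/2}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:BV}
If $|X|=0$ and $(\mu,\nu)\perp R_2(X)$, then $u=\widehat\mu-\partial\widehat\nu$ is a finite measure carried by $X$, and
\begin{equation}\label{eq:umeasure}
\frac1\pi\int\bar\partial\psi\,du=\int\psi\,d\mu+\int\partial\psi\,d\nu\qquad\text{for all }\psi\text{ smooth near }X .
\end{equation}
\end{lemma}

\begin{proof}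
Let $h=\widehat\nu$. We show that $h$ has locally bounded variation by estimating its mean oscillation on disks in terms of the locally finite positive measure $\beta=|\nu|+|\widehat\mu|\,dA$. Constants $C$ are absolute.

Fix $x\in\mathbb C$ and $r>0$. Let $\nu_1=\nu|_{B(x,2r)}$ and let $a$ be the Cauchy transform of $\nu-\nu_1$, which is holomorphic in $B(x,2r)$; then $h=a+\widehat{\nu_1}$. By \eqref{eq:offK}, $a'=\widehat\mu-\partial\widehat{\nu_1}$ on $B(x,2r)\setminus X$. So the far part of $\nu$ is controlled by local data off $X$. For $\partial\widehat{\nu_1}$ only the $L^{1/2}$ bound of Lemma~\ref{lem:weak} is available, but this suffices, because $|a'|^{1/2}=\exp(\frac12\log|a'|)$ is subharmonic. For $y\in B(x,r)$ the closure of $B(y,r)$ lies in $B(x,2r)$, and since $|X|=0$ the mean over $B(y,r)$ can be computed off $X$: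
\[
|a'(y)|^{1/2}\le\frac1{\pi r^2}\int_{B(y,r)\setminus X}\bigl(|\widehat\mu|^{1/2}+|\partial\widehat{\nu_1}|^{1/2}\bigr)dA\le C\Bigl(\frac{\beta(B(x,2r))}{r^2}\Bigr)^{1/2}.
\]
Here the first term is bounded by Jensen's inequality, the second by Lemma~\ref{lem:weak}. Hence $|a(y)-a(x)|\le C\beta(B(x,2r))/r$ on $B(x,r)$. By \eqref{eq:hatnorm}, $\int_{B(x,r)}|\widehat{\nu_1}|\,dA\le2\pi r\|\nu_1\|$. Together,
\[
\int_{B(x,r)}|h-a(x)|\,dA\le C\,r\,\beta(B(x,2r)).
\]
Let $t\in\mathbb C$, $0<|t|\le1$, and take $r=2|t|$. For $z\in B(x,|t|)$ both $z$ and $z+t$ lie in $B(x,r)$, so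
\[
\int_{B(x,|t|)}|h(z+t)-h(z)|\,dA(z)\le4C|t|\,\beta(B(x,4|t|)).
\]
Let $U$ be bounded and let $U'$ be its $5$-neighborhood. Sum over the points $x\in|t|(\mathbb Z+i\mathbb Z)$ for which $B(x,|t|)$ meets $U$. These disks cover $U$, since every point is within $|t|/\sqrt2$ of the lattice. The disks $B(x,4|t|)$ lie in $U'$, and no point lies in more than $64$ of them, since an open interval of length $8$ contains at most $8$ integers. So $\int_U|h(z+t)-h(z)|\,dA\le256\,C\beta(U')\,|t|$. For $\eta\in C_c^\infty$ with support in $U$ and $e\in\{1,i\}$, the directional derivative $\partial_e$ satisfies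
\[
\Bigl|\int h\,\partial_e\eta\,dA\Bigr|=\lim_{s\downarrow0}\Bigl|\int\frac{h(z+se)-h(z)}s\,\eta(z)\,dA(z)\Bigr|\le256\,C\beta(U')\,\|\eta\|_\infty .
\]
Hence $|\langle u,\eta\rangle|\le C_U\|\eta\|_\infty$, and by the Riesz representation theorem $u$ is given on each bounded open set by a finite measure. By \eqref{eq:vanish} it vanishes off $X$, so it is a finite measure carried by $X$. Now \eqref{eq:umeasure} is \eqref{eq:rep}, applied to the product of $\psi$ with a test function that equals $1$ near $X$.
\end{proof}

\begin{lemma}\label{lem:grad}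
Let $X$ be a compact set that contains no nonconstant rectifiable curve. For real $\phi\in C_c^\infty(\mathbb C)$ and $\epsilon>0$ there is a real function $F$, smooth near $X$, with $|\nabla F|\le\epsilon$ and $|F-\phi|\le2\epsilon$ near $X$.
\end{lemma}

\begin{proof}
In a thin neighborhood of $X$ every path between two points that are not close is very long, so $\phi$ can be made $\epsilon$-Lipschitz for the path metric at little cost. Let $X_n=\{z:\operatorname{dist}(z,X)<1/n\}$, and let $\ell_n(d)\in[0,\infty]$ be the infimum of the lengths of curves in $X_n$ of diameter at least $d$. It is nondecreasing in $n$, and $\ell_n(d)\to\infty$ for each $d>0$. Otherwise there are curves $\gamma_n$ in $X_n$ of diameter at least $d$ and bounded length; parametrized on $[0,1]$ with constant speed they have a common Lipschitz constant. By the Arzel\`a--Ascoli theorem a subsequence converges uniformly to a Lipschitz curve in $\bigcap\overline{X_n}=X$ of diameter at least $d$, against the hypothesis.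

Let $\operatorname{Lip}\phi$ be the Lipschitz constant of $\phi$. Choose $d>0$ with $d\operatorname{Lip}\phi\le\epsilon$, and then $n$ with $\epsilon\,\ell_n(d)\ge2\|\phi\|_\infty$. For $x,y\in X_n$ let $\operatorname{dist}_n(x,y)\in[0,\infty]$ be the infimum of the lengths of curves in $X_n$ from $x$ to $y$, and put
\[
F_0(x)=\inf_{y\in X_n}\bigl[\phi(y)+\epsilon\operatorname{dist}_n(x,y)\bigr]\qquad(x\in X_n).
\]
The choice $y=x$ gives $F_0\le\phi$. If $|x-y|\ge d$, then $\operatorname{dist}_n(x,y)\ge\ell_n(d)$ and the bracket is at least $-\|\phi\|_\infty+2\|\phi\|_\infty\ge\phi(x)$. If $|x-y|<d$, it is at least $\phi(y)\ge\phi(x)-\epsilon$. So $\phi-\epsilon\le F_0\le\phi$. If the segment from $x$ to $x'$ lies in $X_n$, then $\operatorname{dist}_n(x,x')\le|x-x'|$, and the triangle inequality for $\operatorname{dist}_n$ gives $|F_0(x)-F_0(x')|\le\epsilon|x-x'|$.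

Let $F$ be the mollification of $F_0$ at a scale $\delta<1/(4n)$ with $\delta\operatorname{Lip}\phi\le\epsilon$. For $x\in X_{2n}$ the disk $B(x,1/(2n))$ lies in $X_n$, so $F_0$ is $\epsilon$-Lipschitz on it. Hence $F$ is defined, smooth and $\epsilon$-Lipschitz on $B(x,1/(4n))$, and $|F(x)-\phi(x)|\le\sup_{|y-x|\le\delta}|F_0(y)-\phi(x)|\le\epsilon+\delta\operatorname{Lip}\phi\le2\epsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:area}]
Let $X,\mu,\nu$ be as at the beginning of this section, let $\phi\in C_c^\infty$ be real, and let $F$ be given by Lemma~\ref{lem:grad}. For a polynomial $q$ in $z$, formula \eqref{eq:umeasure} with $\psi=qF$ reads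
\[
\frac1\pi\int q\,\bar\partial F\,du=\int qF\,d\mu+\int(q'F+q\,\partial F)\,d\nu .
\]
As $\epsilon\to0$, the functions $\partial F$ and $\bar\partial F$ tend to $0$ and $F\to\phi$, uniformly on $X$, and $u,\mu,\nu$ are finite measures on $X$. So $\int q\phi\,d\mu+\int q'\phi\,d\nu=0$. With $q=1$ we get $\int\phi\,d\mu=0$ for all $\phi$, so $\mu=0$. With $q=z$ we then get $\int\phi\,d\nu=0$ for all $\phi$, so $\nu=0$. Hence $R_2(X)=C\oplus C$.

Let $K$ be nonempty and compact with $|K|=0$. By Theorem~\ref{thm:main} and the first statement, applied to the sets $K\cap\overline D$, the set $K$ is the spectrum of a pure complex subjordan operator if and only if $K\cap\overline D$ contains a nonconstant rectifiable curve for every open disk $D$ meeting $K$. This is equivalent to the same condition for $K\cap D$: one direction holds because $D\subset\overline D$, and for the other apply the condition to a smaller concentric disk $D'$ that still meets $K$, whose closure lies in $D$.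
\end{proof}

\begin{example}
The property in Theorem~\ref{thm:main} is not topological. Let $K$ be the graph of a continuous nowhere differentiable function $\phi:[0,1]\to\mathbb R$. It is homeomorphic to the segment and has zero area by Fubini's theorem. A nonconstant curve in $K$ has a subarc whose abscissa runs from some $a$ to some $b\ne a$; after reversal let $a<b$. For a partition $a=s_0<\dots<s_m=b$ the first times at which the abscissa equals $s_0,\dots,s_m$ increase, so the length is at least $\sum|\phi(s_j)-\phi(s_{j-1})|$. Since a function of bounded variation is differentiable almost everywhere, $\phi$ has infinite variation on $[a,b]$, and the curve is not rectifiable. So $R_2(K)=C\oplus C$, and by Theorem~\ref{thm:structure}, applied to a disk containing $K$, every complex subjordan operator with spectrum $K$ is complex jordan. The segment, in contrast, is the spectrum of the pure operator in Example~\ref{ex:ops}(iii).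
\end{example}

\begin{thebibliography}{9}

\bibitem{CDO}
\emph{Closability of Differential Operators},
\texttt{https://vtechworks.lib.vt.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 10919/\allowbreak 54356/\allowbreak LD5655.V856\_1989.F366.pdf\allowbreak ?isAllowed=y\&sequence=1}

\end{thebibliography}
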